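# Degenerate graphs in the construction game on $K_N$

## 1. Forests: a pairing at every vertex

Two players, Maker and Breaker, take turns claiming unclaimed edges of the complete graph $K_N$, one edge per turn, Maker first. A target graph $G$ is fixed. Maker wins if at some point the edges he has claimed contain a copy of $G$, that is, a subgraph of $K_N$ isomorphic to $G$. Breaker wins if all edges are claimed and this has not happened. The game is denoted $(K_N,G)$. We ask how large $N$ must be, in terms of $G$, for Maker to win.

We begin with forests.

**Observation 1.** If $G$ is a forest on $n$ vertices and $N\ge 4n$, then Maker wins $(K_N,G)$.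

*Proof.* Let $N'\in\{N,N-1\}$ be odd, so $N'\ge 4n-1$, and consider a $K_{N'}$ inside $K_N$ with vertex set $\mathbb Z/N'$. Give to the vertex $t$ the edges $\{t,t+j\}$ with $1\le j\le (N'-1)/2$. Every edge of $K_{N'}$ is given to exactly one vertex, because of the two differences $j,-j$ of its ends exactly one lies in $\{1,\dots,(N'-1)/2\}$. Among the edges given to $t$ choose $\lfloor (N'-1)/4\rfloor$ disjoint pairs. All pairs, over all $t$, are disjoint.

Whenever Breaker claims an edge of a pair whose other edge is unclaimed, Maker answers with that other edge. In all other situations, including his first move, he claims any unclaimed edge. At the end Breaker never owns both edges of a pair, since his first edge in the pair was either answered at once by the other edge or came after Maker had already taken the other edge. So in Maker's graph every vertex of $K_{N'}$ has degree at least $\lfloor (N'-1)/4\rfloor\ge\lfloor n-\tfrac12\rfloor=n-1$.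

Order the forest as $v_1,\dots,v_n$ so that each vertex has at most one earlier neighbor, and embed the vertices in order. If $v_i$ has an earlier neighbor, whose image is $t$, then $t$ has at least $n-1$ Maker-neighbors. At most $i-2\le n-2$ of them are already used ($t$ itself is used but is not its own neighbor), so one is free. If $v_i$ has no earlier neighbor, any unused vertex will do. $\square$

The proof has two halves. Maker builds a graph in which every set we might meet (here, every single vertex) has many common neighbors. After the game, $G$ is embedded greedily. Now we let the vertices of $G$ have $d$ earlier neighbors instead of one and see what changes.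

## 2. Degenerate graphs and the common neighborhoods they need

**Definition.** A graph $G$ is *$d$-degenerate* if every subgraph of $G$ has a vertex of degree at most $d$ (in that subgraph).

Forests are $1$-degenerate. The graph $K_{d+1}$ is $d$-degenerate and $K_{d+2}$ is not. The complete bipartite graph $K_{d,m}$ is $d$-degenerate: a subgraph that contains a vertex of the $m$-side has there a vertex of degree at most $d$, and any other subgraph is edgeless.

Equivalently, there is an ordering $v_1,\dots,v_n$ in which every $v_k$ has at most $d$ neighbors among $v_1,\dots,v_{k-1}$. Indeed, if $G$ is $d$-degenerate, put a vertex of degree at most $d$ last, delete it, and repeat. Conversely, in any subgraph $H$ the last vertex of $H$ in the ordering has at most $d$ neighbors in $H$. Throughout, $d\ge1$.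

The question of the lecture comes from "Winning Fast in Sparse Graph Construction Games". There one finds the result that if $G$ is $d$-degenerate on $n$ vertices and $N>d^{11}2^{2d+9}n$, then Maker can win $(K_N,G)$, and can do so within $d^{11}2^{2d+7}n$ rounds. There one also finds the following.

**Conjecture 1.** There is a polynomial $P$ such that for all $d\ge1$, all $n$ and every $d$-degenerate graph $G$ on $n$ vertices, Maker wins $(K_N,G)$ whenever $N>2^dP(d)n$.

So the exponential factor should drop from $2^{2d}$ to $2^d$. This is what one would hope for: if every edge went to Maker or Breaker by a fair coin, a $d$-set $T$ would have on average $(N-d)2^{-d}$ common Maker-neighbors, and a greedy embedding needs about $n$ of them.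

The direct generalization of Section 1 would be that Maker plays so that every $d$-set has at least $n$ common neighbors. For $d\ge2$ this is impossible, whatever $N$ is.

**Observation 2.** For any fixed two vertices $t,t'$, Breaker can ensure that $t$ and $t'$ have no common neighbor in Maker's graph.

*Proof.* The pairs $\{tw,t'w\}$, $w\ne t,t'$, are disjoint. Whenever Maker claims one edge of such a pair and the other is unclaimed, Breaker claims the other. Otherwise he plays anywhere. Maker never gets both edges of a pair. $\square$

Every larger set containing $\{t,t'\}$ is then useless as well. So some sets $T$ will be bad for Maker, and the embedding has to avoid them. The plan is to let Maker play in a way that does not depend on $G$, and to choose the images after the game so that only good sets of images occur. The proof must then show that at each step only few choices of an image lead to trouble.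

## 3. Statements with explicit constants

For a graph with an ordering as above we record how many different sets have to be protected at one step.

**Definition.** For a graph $G$ with an ordering $v_1,\dots,v_n$ in which every $v_k$ has at most $d$ neighbors among $v_1,\dots,v_{k-1}$, let
$$D=\max_i \#\Bigl(\bigl\{\,N(v_k)\cap\{v_1,\dots,v_{i-1}\}\;:\;k>i,\ v_iv_k\in E(G)\bigr\}\setminus\{\emptyset\}\Bigr),$$
the maximum over $i$ of the number of distinct nonempty sets that occur.

Always $D\le n-1$, since there are at most $n-1$ choices of $k$. The value depends on the ordering. Take $s\ge 1$ and vertices $x,y_1,\dots,y_s,u_1,\dots,u_s$, where $u_j$ is joined to $x$ and to $y_j$. In the order $y_1,\dots,y_s,x,u_1,\dots,u_s$, the vertex $x$ has later neighbors $u_1,\dots,u_s$ with the $s$ different earlier sets $\{y_j\}$, so $D=s$. In the order $x,y_1,\dots,y_s,u_1,\dots,u_s$, the vertex $y_j$ has one later neighbor, with earlier set $\{x\}$, and $x$ sees only empty sets, so $D=1$.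

**Theorem 1.** Suppose $N\ge 10^5\,2^d d^5$. Maker has a strategy in $K_N$, depending only on $N$ and $d$, such that when all edges are claimed, Maker's graph contains every $d$-degenerate graph $G$ on $n$ vertices having an ordering as above with
$$N\ge 2^{d+2}(n+60d^2D).$$
In particular it contains, simultaneously, all $d$-degenerate graphs on $n$ vertices for every $n$ with $N\ge 244\cdot 2^d d^2 n$.

**Corollary.** Conjecture 1 is true with $P(d)=10^5d^5$: if $N>2^dP(d)n$, then $N\ge10^52^dd^5$ and $N\ge244\cdot2^dd^2n$, so Maker wins $(K_N,G)$ for every $d$-degenerate $G$ on $n$ vertices. For $n\ge410d^3$, the condition $N\ge244\cdot2^dd^2n$ already suffices.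

**Theorem 2.** Let $0<\varepsilon<1$, $m=n-d\ge1$, $N\le(1-\varepsilon)2^dm$ and $\varepsilon^2m\ge4(d\ln N+1)$. Then Breaker wins $(K_N,K_{d,m})$, although $K_{d,m}$ is $d$-degenerate on $n$ vertices.

Theorem 2 says that the factor $2^dn$ is necessary. Its proof is short and introduces potential functions, so we do it first.

## 4. Breaker against $K_{d,m}$: the factor $2^dn$ is necessary

**Step 1: a counting form of the Erdős–Selfridge argument.** This step bounds how many sets of a given family Maker can fully own. Let $\mathcal F$ be a finite multiset of edge sets. At any moment put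
$$\Phi=\sum 2^{-(\text{number of unclaimed edges of }A)},$$
summed over those $A\in\mathcal F$ that contain no Breaker edge. For an unclaimed edge $g$ let $\omega(g)$ be the part of this sum coming from sets $A\ni g$. If Breaker claims $f$, then $\Phi$ drops by $\omega(f)$. If Maker claims $e$, then $\Phi$ rises by the current $\omega(e)$.

Breaker always claims $f$ with $\omega(f)$ maximal. Consider Breaker's move $f$ and Maker's following move $e$. After $f$ is claimed, the sets that contain both $e$ and $f$ no longer count, so Maker's move adds at most $\omega(e)$, computed before $f$. The total change is at most $-\omega(f)+\omega(e)\le0$. A last Breaker move without an answer only lowers $\Phi$, and Maker's very first move at most doubles $\Phi$. At the end of the game $\Phi$ is the number of members of $\mathcal F$ that are fully Maker's. Hence this number is at most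
$$2\Phi(0)=2\sum_{A\in\mathcal F}2^{-|A|}.$$

**Step 2: choice of the family.** Using the copies of $K_{d,m}$ themselves as the family is not necessary. We use smaller pieces, of which a $K_{d,m}$ contains very many. Let $k=\lceil\varepsilon m/2\rceil$, so $1\le k\le m$, and let $\mathcal F$ consist of the edge sets of the complete bipartite graphs between $X$ and $Y$, over all ordered pairs of disjoint $X,Y$ with $|X|=d$, $|Y|=k$. By Step 1 Breaker can ensure that at most $2N^d\binom Nk2^{-dk}$ members are fully Maker's. If Maker owned a $K_{d,m}$, he would own at least $\binom mk$ members.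

**Step 3: comparison of the two numbers.** If $N<k$, the first number is $0<\binom mk$. Otherwise
$$\frac{\binom Nk}{\binom mk}=\prod_{i=0}^{k-1}\frac{N-i}{m-i}\le\Bigl(\frac{N}{m-k+1}\Bigr)^k .$$
Since $k-1<\varepsilon m/2$, we have $m-k+1>(1-\varepsilon/2)m$. With $N2^{-d}\le(1-\varepsilon)m$ and $1-\varepsilon\le(1-\varepsilon/2)^2$,
$$\frac{\binom Nk2^{-dk}}{\binom mk}\le\Bigl(\frac{N2^{-d}}{m-k+1}\Bigr)^k\le\Bigl(\frac{1-\varepsilon}{1-\varepsilon/2}\Bigr)^k\le\Bigl(1-\frac\varepsilon2\Bigr)^k\le e^{-\varepsilon k/2}\le e^{-\varepsilon^2m/4}.$$
By hypothesis $\varepsilon^2m/4\ge d\ln N+1>d\ln N+\ln2$, so $2N^d e^{-\varepsilon^2m/4}<1$ and therefore $2N^d\binom Nk2^{-dk}<\binom mk$. So Maker cannot own a $K_{d,m}$, and Breaker wins. This proves Theorem 2. $\square$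

## 5. The doubling weight, and the round that breaks it

We turn to Theorem 1. Let $V$ be the vertex set of $K_N$. For $Q\subset V$ and $w\in V\setminus Q$ call
$$E(Q,w)=\{qw:q\in Q\}$$
a *star*. A vertex $w$ is a common Maker-neighbor of $T$ exactly when Maker owns all of $E(T,w)$. A *round* $(e,f)$ is a Maker edge $e$ followed by a Breaker edge $f$.

The natural weight of a star is $a_{T,w}=2^{\#\text{Maker edges in }E(T,w)}$ as long as Breaker has no edge in it, and $0$ afterwards. It doubles when Maker enters and vanishes when Breaker enters. In other words, $2^{-|T|}a_{T,w}$ is the probability that the star becomes Maker's if all unclaimed edges are assigned by fair coins. If at the end $\sum_wa_{T,w}\ge N/2$, then $T$ has at least $2^{-|T|}N/2$ common neighbors, since each term is at most $2^{|T|}$.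

A sensible first attempt is to let Maker protect all sums $\sum_wa_{T,w}$ at once, by a potential that compares the effects of $e$ and $f$ at the start of the round. A Maker edge in the star changes the weight by $+a$ and a Breaker edge by $-a$. If $e$ and $f$ lie in different stars, these changes simply add, and it is enough that Maker picks the edge whose effect is largest. For $|T|=1$ this always happens, since a star has only one edge.

For $|T|\ge2$ consider a round in which $e=tw$ and $f=t'w$ lie in the same star. The first-order prediction is $a+a-a=a$, but the true new weight is $0$. The star has lost $a$ and nothing in the comparison of $e$ and $f$ accounts for it. This is not a weakness of the bookkeeping: it is the move used by Breaker in Observation 2.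

The way past this is to leave the loss out of the weight and keep track of it elsewhere. When both edges of a round fall in the same star, we declare the star *frozen* and let its recorded value stay at $a$ forever. With this convention the first-order prediction $a+a-a=a$ is exact, and Maker can indeed guarantee that the sum of recorded values is at least $N/2$. The price is that part of the sum, called $L_T$, sits on frozen stars and is fictitious. For $|T|=1$ nothing is ever frozen and $L_T=0$. So it is enough to show that when a vertex $z$ is added to $T$, then for all but few $z$ the quantity $L_{T\cup\{z\}}$ is not much larger than $L_T$.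

Where does $L_{T\cup\{z\}}$ come from? A star $E(T\cup\{z\},w)$ can freeze in two ways.

* Both edges of the round lie in $E(T,w)$. Then $E(T,w)$ freezes as well, and the frozen value is twice the old one if $zw$ is Maker's, and equal to it if $zw$ is unclaimed. If $zw$ is Breaker's, the larger star does not freeze. With $x_{zw}=1,0,-1$ in the three cases, the factor $1+x_{zw}$ covers all of them, and we need that for most $z$ the signs $x_{zw}$ are not biased toward $+1$ on the frozen stars of $T$.
* The two edges are $tw$ and $zw$. Then the round determines $z$, so summed over all $z$ this costs only as much as the total weight of the rounds with exactly one edge in $E(T,w)$. We need an upper bound for this total.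

So Maker has to protect three kinds of sums: one from below, two from above. The next section gives one strategy that handles them all.

## 6. Systems and a potential lemma

If $\binom N2$ is odd, one edge remains after the last complete round, and Maker takes it. For a fixed $Q$, each edge lies in at most one star $E(Q,w)$ with $w\notin Q$; it lies in one exactly when it has exactly one endpoint in $Q$.

**Definition.** A *system* $\alpha$, of type *upper* or *lower*, consists of a set $Q=Q_\alpha$ and, for each $w\in V\setminus Q$, a value $v_{\alpha,w}\ge0$ determined by the history of complete rounds, such that: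

* (a) all initial values equal a constant $c_\alpha\ge0$;
* (b) for every history and every unclaimed $g\in E(Q,w)$ there is $\delta_\alpha(g)\ge0$, determined by the history, such that if the next round is $(e,f)$, the new value $v'$ of $v=v_{\alpha,w}$ satisfies
  $v'=v$ if $e,f\notin E(Q,w)$; $v'=v+\delta_\alpha(e)$ if only $e\in E(Q,w)$; $v'=v-\delta_\alpha(f)$ if only $f\in E(Q,w)$; and if both lie in $E(Q,w)$, then $v'\le v+\delta_\alpha(e)-\delta_\alpha(f)$ for upper type, $v'\ge v+\delta_\alpha(e)-\delta_\alpha(f)$ for lower type.

An example: $Q=\{t\}$, $v_w=1,2,0$ according to whether $tw$ is unclaimed, Maker's, Breaker's, and $\delta(tw)=1$ for unclaimed $tw$. The case of two edges in one star does not occur, so this is a system of both types, with $c=1$.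

**Lemma 1.** Let $M$ be the number of systems in a finite collection, and let $\mu>0$ be such that always $\mu v_{\alpha,w}\le1$ for upper systems and $\mu v_{\alpha,w}\le\frac12$ for lower systems. Then Maker can play so that after every complete round
$$\sum_wv_{\alpha,w}\le\frac{c_\alpha N+\mu^{-1}\ln M}{\ln2}\quad(\alpha\text{ upper}),\qquad \sum_wv_{\alpha,w}\ge\frac{c_\alpha(N-|Q_\alpha|)-\mu^{-1}\ln M}{\ln4}\quad(\alpha\text{ lower}).$$

*Proof.* **Step 1: the potential.** We want one number that is large as soon as a single inequality is violated. Put
$$\Phi_\alpha=\prod_w(1+\mu v_{\alpha,w})\ (\text{upper}),\qquad \Phi_\alpha=\prod_w(1-\mu v_{\alpha,w})\ (\text{lower}),$$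
with $w$ over $V\setminus Q_\alpha$. All factors are positive. Let $\Psi=\sum_\alpha\Phi_\alpha/\Phi_\alpha(0)$, where $\Phi_\alpha(0)$ is the initial value. So $\Psi=M$ at the start.

**Step 2: the effect of one round is at most its first-order effect.** For an unclaimed $g\in E(Q_\alpha,w)$ let
$$\eta_\alpha(g)=\frac{\mu\,\delta_\alpha(g)}{1\pm\mu v_{\alpha,w}}\ge0,$$
with $+$ for upper and $-$ for lower systems, and let $\eta_\alpha(g)=0$ if $g$ lies in no star of $Q_\alpha$. We claim that in a round $(e,f)$
$$\Phi'_\alpha\le\Phi_\alpha\bigl(1+\eta_\alpha(e)-\eta_\alpha(f)\bigr)\ (\text{upper}),\qquad \Phi'_\alpha\le\Phi_\alpha\bigl(1-\eta_\alpha(e)+\eta_\alpha(f)\bigr)\ (\text{lower}).\tag{1}$$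
If $e,f$ lie in the same star $E(Q_\alpha,w)$, only the factor of $w$ changes. For upper type, $1+\mu v'\le(1+\mu v)+\mu\delta_\alpha(e)-\mu\delta_\alpha(f)$. For lower type, $1-\mu v'\le(1-\mu v)-\mu\delta_\alpha(e)+\mu\delta_\alpha(f)$. Dividing by the old factor gives (1). If $e,f$ lie in different stars, or one or both lie in no star, then the one-edge rules give
$$\Phi'_\alpha=\Phi_\alpha(1\pm\eta_\alpha(e))(1\mp\eta_\alpha(f)),$$
and in both cases the product term is $-\eta_\alpha(e)\eta_\alpha(f)\le0$. This proves (1).

**Step 3: Maker's strategy.** Define, before each round and for every unclaimed $g$, the score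
$$\mathcal S(g)=\sum_{\alpha\text{ lower}}\frac{\Phi_\alpha\,\eta_\alpha(g)}{\Phi_\alpha(0)}-\sum_{\alpha\text{ upper}}\frac{\Phi_\alpha\,\eta_\alpha(g)}{\Phi_\alpha(0)} .$$
Dividing (1) by $\Phi_\alpha(0)$ and summing over $\alpha$ gives $\Psi'\le\Psi-\mathcal S(e)+\mathcal S(f)$. Maker always claims an unclaimed edge $e$ of maximal score. Breaker's edge $f$ was also unclaimed before the round, so $\mathcal S(f)\le\mathcal S(e)$. Hence $\Psi$ never increases, and since all its terms are positive, $\Phi_\alpha\le M\,\Phi_\alpha(0)$ for every $\alpha$ after every complete round.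

**Step 4: from products to sums.** The function $2^y$ is convex and agrees with $1+y$ at $y=0,1$, so $1+y\ge2^y$ on $[0,1]$. For upper systems this gives
$$2^{\mu\sum_wv_{\alpha,w}}\le\Phi_\alpha\le M(1+\mu c_\alpha)^{N}\le Me^{\mu c_\alpha N}.$$
Likewise $4^{-y}$ is convex and agrees with $1-y$ at $y=0,\frac12$, so $1-y\ge4^{-y}$ on $[0,\frac12]$. For lower systems this gives
$$4^{-\mu\sum_wv_{\alpha,w}}\le\Phi_\alpha\le M(1-\mu c_\alpha)^{N-|Q_\alpha|}\le Me^{-\mu c_\alpha(N-|Q_\alpha|)} .$$
Taking logarithms and dividing by $\mu\ln2$ and $\mu\ln4$, respectively, we get the two inequalities. $\square$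

## 7. Three families of systems

A guide to the definitions below: the values are conditional expectations under fair-coin assignment of the unclaimed edges. This is why one number $\delta(g)$ serves for both $+\delta(e)$ and $-\delta(f)$. What has to be checked with care is the case of two edges in one star.

The parameters are
$$\beta=24d,\qquad r=12d^2,\qquad \mu=\frac{2^{-d}}{r}.$$

**Definition (status of a star).** Let $1\le|T|\le d$ and $w\notin T$. The star $E(T,w)$ is initially *active*. While it is active, consider a round $(e,f)$: if $e,f\in E(T,w)$, the star becomes *frozen*; if only $f\in E(T,w)$, it becomes *dead*; otherwise it stays active. Frozen and dead are permanent. While the star is active it contains no Breaker edge, and we put $a=a_{T,w}=2^{\#\text{Maker edges in }E(T,w)}$.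

For example, let $T=\{t,t'\}$. The rounds $(tw,\cdot)$ and $(\cdot,t'w)$, with the dots outside the star, leave it first active with $a=2$, then dead. The single round $(tw,t'w)$ freezes it, and just before that round $a=1$.

**Family 1 (lower), for each $T$ with $1\le|T|\le d$; $Q=T$.** Its purpose is to guarantee many common neighbors. The value $\tilde a_{T,w}$ equals $a$ while the star is active and $0$ when it is dead; when frozen it keeps forever the value of $a$ just before the freezing round. For unclaimed $g\in E(T,w)$ let $\delta(g)=a$ if the star is active and $0$ otherwise. Check of (b): if the star is not active, the value is constant and $\delta=0$. If it is active and only $e$ lies in it, $a$ becomes $2a=a+\delta(e)$. If only $f$ lies in it, $a$ becomes $0=a-\delta(f)$. If both do, the value stays $a=a+\delta(e)-\delta(f)$. Here $c=1$, and the values are at most $2^d$.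

**Family 2 (upper), same $T$; $Q=T$.** Its purpose is to bound the total weight of rounds with exactly one edge in the star. We keep a *record* $R=R_{T,w}$, initially $0$. In a round in which exactly one of $e,f$ lies in the active star $E(T,w)$, $R$ increases by $a$, the value before the round. Once the star is frozen or dead, $R$ never changes again; in the freezing round itself it does not change either. Let $u$ be the number of unclaimed edges of the star while it is active.

Under fair coins used one edge at a time, the expected future increase $h(u,a)$ of the record satisfies $h(u,a)=a+\frac12h(u-1,2a)$ and $h(0,a)=0$, which $h(u,a)=ua$ solves. So we take as value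
$$V_{T,w}=R+ua\ \text{ while active},\qquad V_{T,w}=R\ \text{ when dead},$$
and on freezing $V$ stays forever at its value before the freezing round. Put $\delta(g)=(u-1)a$ while active, which is $\ge0$ since $g$ is unclaimed, and $\delta(g)=0$ otherwise. Check of (b) for an active star:

* only $e$: the new value is $R+a+(u-1)2a=(R+ua)+(u-1)a=V+\delta(e)$;
* only $f$: the star dies and the new value is $R+a=(R+ua)-(u-1)a=V-\delta(f)$;
* both: the value is unchanged, and $\delta(e)=\delta(f)$.

If the star is not active, the value is constant and $\delta=0$. Always $V\ge R$. Here $c=|T|\le d$. If the star is active and contains $k$ Maker edges, then $R=1+2+\dots+2^{k-1}=2^k-1$, so $V\le2^k+(|T|-k)2^k=2^k(|T|-k+1)\le2^{|T|}$, because $j+1\le2^j$ for integers $j\ge0$. A frozen value is a former active value. A star that dies has $k\le|T|-1$ Maker edges before that round, so then $V=R=2^k-1+2^k<2^{d}$. In all cases $V\le2^{d+1}$.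

In the two-edge example above with $|T|=2$: at the start $R=0$, $u=2$, $a=1$, $V=2$, $\delta=1$. After $(tw,\cdot)$ we have $R=1$, $u=1$, $a=2$, $V=3$, $\delta=0$. After $(\cdot,t'w)$ we have $V=R=3$.

**Family 3 (upper), for disjoint $T,Z$ with $1\le|T|\le d$, $|Z|=r$; $Q=T\cup Z$.** Its purpose is to prevent many $z$ from being positively biased on the frozen stars of $T$. For $z\in Z$ let $x_{zw}=1,-1,0$ if $zw$ is Maker's, Breaker's, unclaimed. Let $F(s)=\max(s,0)^2/r$, a convex nondecreasing function, and
$$\phi=\phi_{Z,w}=\mathbb E\,F\Bigl(\sum_{z\in Z,\,zw\text{ claimed}}x_{zw}+\sum_{z\in Z,\,zw\text{ unclaimed}}\xi_z\Bigr),$$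
with independent uniform signs $\xi_z\in\{1,-1\}$. The value $h_{T,Z,w}$ is $a_{T,w}\phi_{Z,w}$ while $E(T,w)$ is active and $0$ when $E(T,w)$ is dead; when $E(T,w)$ freezes, it keeps its value from just before the freezing round.

While $E(T,w)$ is active, put $\delta(tw)=a\phi$ for unclaimed $tw$ with $t\in T$, and
$$\delta(zw)=\tfrac a2(\phi^+-\phi^-)\ge0$$
for unclaimed $zw$ with $z\in Z$, where $\phi^\pm$ is $\phi$ with $x_{zw}$ set to $\pm1$. Conditioning on $\xi_z$ gives $\phi=\frac12(\phi^++\phi^-)$, and $\phi^+\ge\phi^-$ because $F$ is nondecreasing. If $E(T,w)$ is not active, put $\delta=0$; then the value is constant and (b) holds. Now let $E(T,w)$ be active.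

One edge in $E(Q,w)$: if only $e=tw$, then $a\phi$ becomes $2a\phi=a\phi+\delta(e)$. If only $f=tw$, it becomes $0=a\phi-\delta(f)$. If only $e=zw$, it becomes $a\phi^+=a\phi+\frac a2(\phi^+-\phi^-)$. If only $f=zw$, it becomes $a\phi^-=a\phi-\frac a2(\phi^+-\phi^-)$.

Two edges in $E(Q,w)$, with $h=a\phi$ the old value and $t,t'\in T$, $z,z'\in Z$:

* $e=tw$, $f=t'w$: the star freezes and the value is unchanged. Since $\delta(e)=\delta(f)$, it equals $h+\delta(e)-\delta(f)$.
* $e=tw$, $f=zw$: only $e$ lies in $E(T,w)$, so the star stays active and the new value is $2a\phi^-$. On the other side, $h+\delta(e)-\delta(f)=2a\phi-\frac a2(\phi^+-\phi^-)=\frac a2(\phi^++3\phi^-)\ge2a\phi^-$.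
* $e=zw$, $f=tw$: the star dies, and the new value is $0\le\delta(e)=h+\delta(e)-\delta(f)$.
* $e=zw$, $f=z'w$: the star stays active. Write $\phi^{\pm\pm}$ for $\phi$ with $x_{zw},x_{z'w}$ set to the two signs. The new value is $a\phi^{+-}$. Since $\phi$ depends only on the sum, $\phi^{+-}=\phi^{-+}$, and so $\delta(e)=\frac a4(\phi^{++}-\phi^{--})=\delta(f)$. By convexity of $F$, $F(s+2)+F(s-2)\ge2F(s)$, so $\phi^{++}+\phi^{--}\ge2\phi^{+-}$ and $h+\delta(e)-\delta(f)=h=\frac a4(\phi^{++}+2\phi^{+-}+\phi^{--})\ge a\phi^{+-}$.

So (b) holds for upper type. With $S=\sum_{z\in Z}\xi_z$, which is symmetric with variance $r$, the initial value is $c=\mathbb E\max(S,0)^2/r=\frac12\mathbb E S^2/r=\frac12$. The values are at most $2^d\max F=2^d\cdot r^2/r=2^dr$.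

## 8. Three inequalities at the end of the game

**Step 1: the hypotheses of Lemma 1.** Since $r\ge12$, we have $\mu2^d=1/r\le\frac12$ for Family 1, $\mu2^{d+1}=2/r\le1$ for Family 2, and $\mu2^dr=1$ for Family 3. These are the required bounds.

**Step 2: the size of $\mu^{-1}\ln M$.** There are at most $N^d$ sets $T$ (each is the set of entries of some $d$-tuple), and at most $N^r$ sets $Z$. So $M\le2N^d+N^{d+r}\le2N^{d+r}\le N^{d+r+1}$. As $d+r+1\le14d^2$,
$$\mu^{-1}\ln M\le2^dr(d+r+1)\ln N\le168\,d^42^d\ln N .$$
Let $N\ge N_0=10^52^dd^5$. Using $\ln d\le d-1$,
$$\ln N_0\le11.52+0.70d+5(d-1)=6.52+5.7d\le12.3d .$$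
The function $x/\ln x$ is increasing for $x\ge e$, so $N/\ln N\ge N_0/\ln N_0\ge 10^52^dd^5/(12.3d)\ge8130\,d^42^d$. Hence $\mu^{-1}\ln M\le\frac{168}{8130}N\le0.021N$. Since also $d\le N/(2\cdot10^5)$,
$$d+\mu^{-1}\ln M\le\frac N{20}.\tag{2}$$

**Step 3: the conclusions.** Maker plays the strategy of Lemma 1 for all these systems. It depends only on $N$ and $d$. From now on "the end" means after the last complete round. Lemma 1 with (2) gives, at the end,
$$\sum_w\tilde a_{T,w}\ge\frac{0.95N}{\ln4}\ge\frac N2\qquad\text{for all }T\text{ with }1\le|T|\le d,\tag{3}$$
$$\sum_wR_{T,w}\le\sum_wV_{T,w}\le\frac{1.05\,dN}{\ln2}\le2dN\qquad\text{for all such }T,\tag{4}$$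
$$\sum_wh_{T,Z,w}\le\frac{0.55N}{\ln2}\le N\qquad\text{for all }(T,Z).\tag{5}$$
In (3) we used $c=1$ and $|Q|\le d$, in (4) $c\le d$ and $d\ge1$, in (5) $c=\frac12$.

## 9. Active stars are common neighbors

Let $W_T$ be the set of $w$ for which $E(T,w)$ is frozen at the end. For $w\in W_T$ let $m_T(w)=\tilde a_{T,w}$ be the frozen value, and let
$$L_T=\sum_{w\in W_T}m_T(w).$$
If $|T|=1$, a star has one edge and is never frozen, so $L_T=0$.

**Claim A.** At the end of the game $T$ has at least $2^{-|T|}(N/2-L_T)$ common neighbors in Maker's graph.

*Proof.* Dead stars contribute $0$ to (3) and frozen stars contribute $L_T$. So $\sum a_{T,w}\ge N/2-L_T$, summed over the $w$ with $E(T,w)$ active. Each term is at most $2^{|T|}$, so there are at least $2^{-|T|}(N/2-L_T)$ such $w$. An active star contains no Breaker edge. At most one edge of $K_N$ is still unclaimed, and Maker gets it. So all these $w$ are common Maker-neighbors of $T$. $\square$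

For the pair of Observation 2, Claim A forces $L_T\ge N/2$ when Breaker plays the pairing and Maker plays our strategy. So no bound on $L_T$ better than this can hold for all $T$, and the next claim speaks only of most extensions.

## 10. Adding a vertex: few are bad

**Claim B.** Let $1\le|T|\le d-1$. For all but at most $60d^2-1$ vertices $z\notin T$ (call the exceptions *bad for $T$*),
$$L_{T\cup\{z\}}\le\Bigl(1+\frac1d\Bigr)L_T+\frac{2N}\beta .$$

*Proof.* For $w\in W_T$ and $z\notin T$, $z\ne w$, let $x_{zw}\in\{1,-1,0\}$ denote the status of $zw$ (Maker's, Breaker's, unclaimed) just before the round in which $E(T,w)$ froze. Both edges of that round lie in $E(T,w)$, so $zw$ is not claimed in it. Write $L=L_T$.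

**Step 1: where frozen values of $T\cup\{z\}$ come from.** Suppose $E(T\cup\{z\},w)$ freezes in a round $\rho$. Before $\rho$ it is active. So it contains no Breaker edge, and in no earlier round did both edges lie in it. The same then holds for the smaller star $E(T,w)$, which is therefore active before $\rho$. Both edges of $\rho$ lie in $E(T\cup\{z\},w)$, and at most one of them is $zw$. There are two cases.

*Case (i): both edges of $\rho$ lie in $E(T,w)$.* Then $E(T,w)$ freezes in $\rho$ too. Since $zw$ is not Breaker's, $x_{zw}\in\{0,1\}$, and the frozen value of $E(T\cup\{z\},w)$ is $m_T(w)2^{x_{zw}}=m_T(w)(1+x_{zw})$.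

*Case (ii): the edges of $\rho$ are $tw$ and $zw$ with $t\in T$, in either order.* Then $zw$ was unclaimed before $\rho$, so the frozen value is $a_{T,w}$ as it was before $\rho$. In $\rho$ exactly one edge lies in the active star $E(T,w)$, so $R_{T,w}$ increases in $\rho$ by exactly this $a_{T,w}$.

Let $\ell_z$ be the sum of the frozen values from case (ii). In case (i) we may sum over all of $W_T\setminus\{z\}$, since $1+x_{zw}\ge0$. Hence
$$L_{T\cup\{z\}}\le L+\sum_{w\in W_T\setminus\{z\}}m_T(w)\,x_{zw}+\ell_z.\tag{6}$$

**Step 2: few $z$ have $\ell_z>N/\beta$.** Each increase of a record $R_{T,w}$ is counted in $\ell_z$ for at most one $z$, because $z$ is determined by $w$ and the edge of the round that is not in $E(T,w)$. So $\sum_z\ell_z\le\sum_wR_{T,w}\le2dN$ by (4), and at most $2d\beta=48d^2$ vertices $z$ have $\ell_z>N/\beta$.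

**Step 3: few $z$ have a large bias.** We show that at most $r-1=12d^2-1$ vertices $z$ satisfy
$$\sum_{w\in W_T\setminus\{z\}}m_T(w)\,x_{zw}>\frac Ld+\frac N\beta.\tag{7}$$
Here is the reason why $r$ vertices are treated together. Inequality (5) will show that the sums in (7), over $r$ vertices $z$, add up to at most about $\sqrt{LrN}$, so on average they are at most $\sqrt{LN/r}\le\frac12\bigl(\frac Ld+\frac{dN}r\bigr)$. With $r=12d^2$ this is $\frac L{2d}+\frac N{24d}=\frac L{2d}+\frac N\beta$, small enough to be affordable in each of up to $d-1$ extensions. With $r=1$ the same computation would only give $\sqrt{LN}$.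

Now the proof. Suppose at least $r$ vertices satisfy (7), and let $Z$ be a set of $r$ of them. Then $L>0$, since otherwise $W_T$ is empty and the left side of (7) is $0$. For each $z\in Z$, the terms of (7) with $w\in Z$ contribute at most $r2^d$, and $r2^d\le N/(2\beta)$ because $2\beta r2^d=576d^32^d\le N$. So for each $z\in Z$
$$\sum_{w\in W_T\setminus Z}m_T(w)\,x_{zw}>\frac Ld+\frac N{2\beta}.$$
Put $\sigma(w)=\sum_{z\in Z}x_{zw}$. Summing over $z\in Z$ and using $x+y\ge2\sqrt{xy}$,
$$\sum_{w\in W_T\setminus Z}m_T(w)\,\sigma(w)>r\Bigl(\frac Ld+\frac N{2\beta}\Bigr)\ge2r\sqrt{\frac{LN}{2d\beta}}.\tag{8}$$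
On the other hand, let $w\in W_T\setminus Z$. The value $h_{T,Z,w}$ at the end is the one from just before $E(T,w)$ froze, that is, $m_T(w)\phi_{Z,w}$ with $\phi_{Z,w}$ computed at that moment. There the argument of $F$ has mean $\sigma(w)$, since unclaimed edges have $x_{zw}=0$ and $\mathbb E\xi_z=0$. By Jensen's inequality $h_{T,Z,w}\ge m_T(w)F(\sigma(w))=m_T(w)\max(\sigma(w),0)^2/r$. By Cauchy–Schwarz and (5),
$$\sum_{w\in W_T\setminus Z}m_T\,\sigma\le\sum_{w\in W_T\setminus Z}m_T\max(\sigma,0)\le\Bigl(L\sum_{w\in W_T\setminus Z}m_T\max(\sigma,0)^2\Bigr)^{1/2}\le\Bigl(L\,r\sum_wh_{T,Z,w}\Bigr)^{1/2}\le\sqrt{LrN}.$$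
Together with (8) and $L>0$ this gives $\frac{4r^2}{2d\beta}<r$, so $r<\frac{d\beta}2=12d^2=r$, a contradiction.

**Step 4: conclusion.** At most $48d^2+12d^2-1=60d^2-1$ vertices $z$ are excluded by Steps 2 and 3. For every other $z\notin T$, (6) gives $L_{T\cup\{z\}}\le L+\bigl(\frac Ld+\frac N\beta\bigr)+\frac N\beta$, which is the claim. $\square$

**Claim C.** If $S$ with $1\le|S|\le d$ is built from a single vertex by successively adding vertices each of which is not bad for the current set, then $L_S\le N/4$.

*Proof.* For the initial single vertex the value of $L$ is $0$. Each addition takes place at a set of size at most $d-1$, so Claim B applies, and there are at most $d-1$ additions. Iterating,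
$$L_S\le\frac{2N}\beta\sum_{i=0}^{d-2}\Bigl(1+\frac1d\Bigr)^i\le\frac{2N}{24d}\cdot d\cdot e=\frac e{12}N<\frac N4,$$
since each of the $d-1$ terms is at most $(1+\frac1d)^d\le e$. $\square$

## 11. Embedding $G$ into Maker's final graph

*Proof of Theorem 1.* Let $G$ and its ordering be as in the theorem, with $N\ge2^{d+2}(n+60d^2D)$. The game is over; Maker has played the strategy of Section 8. We embed $v_1,v_2,\dots$ in order into his final graph.

**Step 1: the invariant.** This is what keeps Claim C available. Before step $i$ (the embedding of $v_i$), for $k\ge i$ let $T_k$ be the set of images of those neighbors of $v_k$ that are already embedded, that is, of $N(v_k)\cap\{v_1,\dots,v_{i-1}\}$. We maintain that every $T_k$ with $k\ge i$ is empty or is built from a single vertex by successive additions of vertices that are not bad for the current set. At the start all $T_k$ are empty.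

**Step 2: enough candidates.** We have $|T_i|\le d$. If $T_i\ne\emptyset$, then by the invariant and Claim C, $L_{T_i}\le N/4$, and by Claim A there are at least
$$2^{-d}\Bigl(\frac N2-\frac N4\Bigr)=2^{-d-2}N\ge n+60d^2D$$
vertices adjacent in Maker's graph to all of $T_i$. If $T_i=\emptyset$, all $N\ge n+60d^2D$ vertices qualify.

**Step 3: discarding.** We discard the candidates that would break injectivity or the invariant. At most $n-1$ are images already used. The sets affected by the choice are the $T_k$ with $k>i$ and $v_iv_k\in E(G)$. Among them there are at most $D$ distinct nonempty ones. For each of these, $|T_k|\le d-1$, because $v_i$ is a further earlier neighbor of $v_k$. So Claim B applies, and we discard the at most $60d^2-1$ vertices bad for $T_k$. The number of remaining candidates is at least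
$$n+60d^2D-(n-1)-D(60d^2-1)\ge1 .$$
Map $v_i$ to a remaining candidate $z$. It is unused, hence outside every $T_k$. For $k>i$ with $v_iv_k\in E(G)$, the set $T_k$ becomes $T_k\cup\{z\}$, which is a single vertex if $T_k$ was empty, and a non-bad extension otherwise. The other $T_k$ do not change. So the invariant persists, and after $n$ steps $G$ is embedded.

**Step 4: the uniform bound.** Since $D\le n-1$ for every ordering,
$$2^{d+2}(n+60d^2D)\le4\cdot2^d\cdot61d^2n=244\cdot2^dd^2n .$$
So if $N\ge244\cdot2^dd^2n$, the condition holds for every $d$-degenerate graph on $n$ vertices. Maker's strategy used only $N$ and $d$, so all these graphs are contained in his graph simultaneously. $\square$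

*Proof of the Corollary.* If $N>10^52^dd^5n$, then $N\ge10^52^dd^5$ because $n\ge1$, and $N\ge244\cdot2^dd^2n$ because $10^5d^5\ge244d^2$. Theorem 1 applies, and Maker's final graph contains $G$. If $n\ge410d^3$ and $N\ge244\cdot2^dd^2n$, then $N\ge244\cdot410\cdot2^dd^5=100040\cdot2^dd^5\ge10^52^dd^5$, so the first condition of Theorem 1 holds automatically. $\square$

## 12. $K_{d,n-d}$ up to a factor $4+o(1)$

Put the $d$-side of $K_{d,n-d}$ first in the ordering. For $i\le d$, every later neighbor $v_k$ of $v_i$ has the same earlier set $\{v_1,\dots,v_{i-1}\}$, and for $i>d$ the vertex $v_i$ has no later neighbors. So $D\le1$, and by Theorem 1 Maker wins $(K_N,K_{d,n-d})$ if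
$$N\ge2^{d+2}(n+60d^2)\qquad\text{and}\qquad N\ge10^52^dd^5 .$$
Now fix $d$ and let $n\to\infty$. The second condition follows from the first for large $n$, so $N\ge(4+o(1))2^dn$ suffices. In the other direction fix $0<\varepsilon<1$ and put $m=n-d$. For $N\le(1-\varepsilon)2^dm$ we have $\ln N\le\ln(2^dm)$, so the condition $\varepsilon^2m\ge4(d\ln N+1)$ holds for all large $m$, and Theorem 2 says that Breaker wins. Hence $N\ge(1-o(1))2^dn$ is necessary, and the threshold for $K_{d,n-d}$ is determined up to a factor $4+o(1)$.
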